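# A ring whose finitely generated flat modules are projective on one side only

Rings are associative with $1$, and $k$ is an arbitrary field. For a ring $R$, the symbol $R^n$ denotes columns when it is a right module and rows when it is a left module. So a matrix $A\in M_n(R)$ acts on columns from the left (a map of right modules) and on rows from the right (a map of left modules).

## 1. Left–right symmetry of the S-condition on commutative, regular and local rings

**Definition (S-rings).** A ring $R$ is a *right $S$-ring* if every finitely generated flat right $R$-module is projective, and a *left $S$-ring* if every finitely generated flat left $R$-module is projective.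

Is every right $S$-ring a left $S$-ring? The question is taken from "When every finitely generated flat module is projective" (https://core.ac.uk/download/pdf/82105036.pdf). The answer one would first guess is yes. Flatness can be tested by solving finite systems of equations over $R$, the condition speaks only of finitely generated modules, and the first cases one tries are all symmetric. Let us try some.

For commutative rings there is nothing to prove.

Let $R$ be von Neumann regular, meaning that every $a\in R$ has an $x\in R$ with $axa=a$. Over such a ring all modules, on both sides, are flat. If $R$ is a right $S$-ring, then every cyclic right module $R/I$ is projective, so every right ideal is a direct summand of $R$, so $R$ is semisimple. Semisimplicity is symmetric, and over a semisimple ring all modules are projective. So a regular ring is a right $S$-ring exactly when it is semisimple, exactly when it is a left $S$-ring. In particular $k^{\mathbb N}$ (all sequences) is not an $S$-ring.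

For further tests we need the working form of flatness.

**(F) Flatness criterion** (Villamayor; Lam, *Lectures on Modules and Rings*, Thm. 4.23). Let $K\subseteq R^n$ be a right submodule. The right module $R^n/K$ is flat if and only if for all $x_1,\dots,x_q\in K$ there is $A\in M_n(R)$ with all columns in $K$ (that is, $AR^n\subseteq K$) and $Ax_i=x_i$ for all $i$. The left-hand version: for a left submodule $K\subseteq R^n$, the left module $R^n/K$ is flat if and only if for all $x_1,\dots,x_q\in K$ there is $A$ with all rows in $K$ and $x_iA=x_i$ for all $i$.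

For example, let $R=k^{\mathbb N}$ and let $I$ be the ideal of sequences of finite support. Given $x_1,\dots,x_q\in I$, let $e\in I$ be the indicator of the union of their supports; then $ex_i=x_i$. So $R/I$ is flat. It is not projective, by the first of two consequences of (F) that we shall use all the time.

**(F1)** *If $R^n/K$ is flat, then it is projective if and only if $K$ is finitely generated.* If $R^n/K$ is projective, $K$ is a direct summand of $R^n$, hence finitely generated. Conversely, let $x_1,\dots,x_q$ generate $K$ and choose $A$ as in (F). Left multiplication by $A$ is right linear, so $A$ fixes every element of $K$. As $AR^n\subseteq K$, this gives $A^2=A$ and $AR^n=K$, so $R^n=K\oplus(1-A)R^n$ and $R^n/K$ is projective.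

**(F2)** *If $R^n/K$ is flat and $N$ is an ideal of $R$, then $K\cap N^n=KN$*, where $N^n$ means columns with entries in $N$. The inclusion $\supseteq$ is clear. If $y\in K$ has entries $y_1,\dots,y_n\in N$, choose $A$ with columns $a_1,\dots,a_n\in K$ and $Ay=y$. Then $y=\sum_i a_iy_i\in KN$.

Now let $R$ be local with radical $J$, and let $M$ be a finitely generated flat right module. Let $n$ be the least number of generators of $M$ and write $M=R^n/K$. By Nakayama, $n$ is the dimension of $M/MJ$ over the division ring $R/J$, so $K\subseteq J^n$. Given $x\in K$, choose $A$ with columns in $K$ and $Ax=x$. Then $(1-A)x=0$ with $A\in M_n(J)$, so $1-A$ is invertible and $x=0$. Hence $K=0$ and $M$ is free. The same argument works on the left: symmetric again. Keep this argument in mind: a matrix $A$ that is zero modulo some ideal, and the cancellation of $1-A$.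

Finally, let $R$ be a domain and $R/I$ a cyclic flat right module with $0\ne x\in I$. Then $ax=x$ for some $a\in I$, so $(a-1)x=0$, $a=1$ and $I=R$. So the cyclic flat right modules are $0$ and $R$, up to isomorphism, and the same holds on the left.

More generally, it is known that every right noetherian ring is a right $S$-ring, that semiperfect rings are $S$-rings on both sides, and that for exchange rings, semihereditary rings and semilocal rings, right $S$ implies left $S$. So far the guess stands.

## 2. Chains of matrices on the two sides

To attack the question, let us remove modules from it. Call a sequence $A_0,A_1,\dots$ in $M_n(R)$ a *right chain* if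
$$A_{j+1}A_j=A_j\quad\text{for all }j,\tag{2.1}$$
and a sequence $C_0,C_1,\dots$ a *left chain* if
$$C_jC_{j+1}=C_j\quad\text{for all }j.\tag{2.2}$$
For instance, in $k^{\mathbb N}$ the indicators $e_j$ of $\{1,\dots,j\}$ form both a left and a right chain.

**Lemma 1.** (a) *Let $R$ be a right $S$-ring and $(A_j)$ a right chain. Then for all large $j$ the modules $A_jR^n$ are equal and the $A_j$ are idempotent. Likewise, over a left $S$-ring, a left chain $(C_j)$ has $R^nC_j$ constant and $C_j$ idempotent for all large $j$.*

(b) *If $R$ is not a left $S$-ring, then for some $n$ there is a left chain with $C_0=0$ and $R^nC_0\subsetneq R^nC_1\subsetneq R^nC_2\subsetneq\cdots$.*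

*Proof of (a).* By (2.1), $A_jR^n=A_{j+1}A_jR^n\subseteq A_{j+1}R^n$. Let $K=\bigcup_jA_jR^n$. Finitely many elements of $K$ lie in one $A_jR^n$, and $A_{j+1}$ fixes $A_jR^n$ elementwise and has its columns in $K$. By (F), $R^n/K$ is flat. It is projective since $R$ is a right $S$-ring, so $K$ is finitely generated by (F1), and $A_jR^n=A_{j+1}R^n=K$ for large $j$. Then $A_{j+1}$ is the identity on $A_jR^n=A_{j+1}R^n$, so $A_{j+1}^2=A_{j+1}$. The left version is this statement for the opposite ring.

*Proof of (b).* Some left module $R^n/K$ is flat and not projective, so $K$ is not finitely generated, by (F1). Put $C_0=0$. Given $C_j$ with rows in $K$, the module $R^nC_j\subseteq K$ is finitely generated, so there is $y\in K\setminus R^nC_j$. Apply (F) to $y$ and the rows of $C_j$: there is $C_{j+1}$ with rows in $K$ such that $C_jC_{j+1}=C_j$ and $yC_{j+1}=y$. Then $R^nC_j=R^nC_jC_{j+1}\subseteq R^nC_{j+1}$, and $y$ lies in $R^nC_{j+1}$ but not in $R^nC_j$. $\square$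

So symmetry would follow if every strictly growing left chain produced a right chain that does not stabilize.

## 3. Reversing a left chain, and the element $1+a-b$

The sensible first move is to take complements. Let $(C_j)$ be a left chain and $D_j=1-C_j$. Then
$$D_jD_{j+1}=1-C_j-C_{j+1}+C_jC_{j+1}=1-C_{j+1}=D_{j+1}.\tag{3.1}$$
Read backward, this is the right-chain relation: for fixed $N$, the list $A_l=D_{N-l}$ $(0\le l\le N)$ satisfies $A_{l+1}A_l=D_{N-l-1}D_{N-l}=D_{N-l}=A_l$. So every *finite* left chain reverses to a finite right chain. An infinite one does not. It yields $D_0R^n\supseteq D_1R^n\supseteq\cdots$, a descending sequence, and reversing would require a last term to start from. Lemma 1(a) says nothing about descending sequences, and nothing about the lengths of finite chains. This is exactly where the reversal stops.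

There is one situation in which a single relation $ab=a$ already produces an *infinite* right chain.

**Lemma 2.** *Let $R$ be a right $S$-ring and let $a,b\in M_n(R)$ satisfy $ab=a$. If $u=1+a-b$ is a unit of $M_n(R)$, then $R^na$ is a direct summand of the left module $R^n$.*

*Proof.* Put $y=1-b$, so that $u=a+y$ and $ay=a-ab=0$. Let $z=u^{-1}y$. Then $uz=y$ and $u(1-z)=u-y=a$. From $ay=0$ we get $u(1-z)uz=0$, and cancelling $u$ on the left,
$$uz=zuz.$$
Put $w_l=u^{-l}zu^l$ for $l\ge0$. Then
$$w_{l+1}w_l=u^{-l-1}z\,u^{l+1}u^{-l}\,zu^l=u^{-l-1}(zuz)u^l=u^{-l-1}(uz)u^l=w_l .$$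
So $(w_l)$ is a right chain, and by Lemma 1(a) some $w_l$ is idempotent. As $z$ is conjugate to $w_l$, it is idempotent. Since $R^nu=R^n$, we get $R^na=R^nu(1-z)=R^n(1-z)$, a direct summand because $1-z$ is idempotent. $\square$

We shall get a positive theorem from Lemma 2 in Section 10. But in general $u$ is not a unit: if some homomorphism to a nonzero ring sends $a$ to $0$ and $b$ to $1$, it sends $u$ to $0$. This already happens for $a=e_1$, $b=e_2$ in $k^{\mathbb N}$.

This tells us where to look for a counterexample. Take the ring generated over $k$ by a left chain of $1\times1$ matrices with no further relations. It has homomorphisms to $k$ of exactly the kind just described, and its left chain grows strictly. The real question is whether a ring made to violate the left condition satisfies the right one.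

## 4. The algebra $k\langle c_1,c_2,\dots\mid c_ic_j=c_i\ (i<j)\rangle$

Let
$$R=k\langle c_1,c_2,c_3,\dots \mid c_ic_j=c_i\ \text{ for all } i<j\rangle .$$
The relations with $j=i+1$ imply the others (for instance $c_ic_{i+2}=c_ic_{i+1}c_{i+2}=c_ic_{i+1}=c_i$), so $R$ is the universal $k$-algebra with a left chain of elements. In Sections 4–9, $R$ always denotes this algebra unless we say otherwise.

**Theorem A.** (1) *$R$ is not a left $S$-ring: there is a cyclic flat left $R$-module that is not projective.* (2) *$R$ is a right $S$-ring.*

**Theorem A′.** *Every finitely generated flat right $R$-module is free, of unique rank. Moreover $J(R)$ is nil, and $R/J(R)$ is a commutative reduced ring that is not an $S$-ring.*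

So the first guess is wrong: the notion of $S$-ring is not left–right symmetric. The opposite ring $R^{\mathrm{op}}$ is a left $S$-ring that is not a right $S$-ring.

**Proof of Theorem A(1).** Since $c_i=c_ic_{i+1}$, we have $Rc_1\subseteq Rc_2\subseteq\cdots$. Let $I=\bigcup_iRc_i$. If $x_1,\dots,x_q\in I$, then all $x_l$ lie in some $Rc_i$, so $x_lc_{i+1}=x_l$ with $c_{i+1}\in I$. By the left version of (F), $R/I$ is flat. If it were projective, $I$ would be finitely generated by (F1), so $I=Rc_i$ for some $i$, and $c_{i+1}=rc_i$ for some $r\in R$. Consider
$$\chi_i:R\to k,\qquad c_j\mapsto0\ (j\le i),\quad c_j\mapsto1\ (j>i).\tag{4.1}$$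
It respects the relation $c_jc_l=c_j$ $(j<l)$: for $j\le i$ it reads $0=0$, and for $j>i$ it reads $1\cdot1=1$. Applying $\chi_i$ to $c_{i+1}=rc_i$ gives $1=\chi_i(r)\cdot0$, a contradiction. $\square$

It is instructive to see the reversal of Section 3 here. With $d_j=1-c_j$ we have $d_jR\supseteq d_{j+1}R$ by (3.1), and the inclusion is strict: $d_j=d_{j+1}r$ would give $1=0$ under $\chi_j$. So $R$ contains strict finite right chains of every length. Theorem A(2) will show that none of this makes an infinite one.

For part (2) we need to compute in $R$. A *normal word* is a word $c_{i_1}c_{i_2}\cdots c_{i_q}$ with $i_1\ge i_2\ge\dots\ge i_q$; the empty word is included.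

**Lemma 3.** *The normal words form a $k$-basis of $R$.*

*Proof.* They span: if a word is not normal, it contains some $c_ic_j$ with $i<j$, which may be replaced by the shorter $c_i$; repeat until the word is normal.

They are independent: let $V$ be the vector space with basis the set of formal normal words. Let $c_j$ act on $V$ from the right by $w\cdot c_j=w$ if $w$ is nonempty and its last letter $c_i$ has $i<j$, and by $w\cdot c_j=wc_j$ (concatenation) otherwise; in the second case $wc_j$ is normal. We check the relation $c_ic_j=c_i$ for $i<j$ on a basis word $w$. If $w\cdot c_i=w$, then the last letter of $w$ has index $<i<j$, so $(w\cdot c_i)\cdot c_j=w\cdot c_j=w=w\cdot c_i$. If $w\cdot c_i=wc_i$, its last letter has index $i<j$, so again $c_j$ fixes it. So $V$ is a right $R$-module. A normal word of $R$, applied to the empty word, gives the corresponding basis vector of $V$. Hence the normal words are linearly independent in $R$. $\square$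

(Bergman's diamond lemma gives the same: the rules $c_ic_j\to c_i$ shorten words, and the only overlaps $c_ic_jc_l$ with $i<j<l$ reduce to $c_i$ both ways.)

For example, the subalgebra generated by $c_1,c_2$ has basis $c_2^ic_1^j$, and $c_2^ic_1^j\cdot c_2^pc_1^l$ equals $c_2^ic_1^{j+l}$ if $j\ge1$ and $c_2^{i+p}c_1^l$ if $j=0$. The element $c_2c_1$ is new, while $c_1c_2=c_1$.

Here is the notation for the rest of Sections 4–9.

Let $R_m$ be the subalgebra generated by $c_1,\dots,c_m$, with $R_0=k$. Rewriting does not introduce letters, so its basis is the set of normal words in $c_1,\dots,c_m$. Clearly $R=\bigcup_mR_m$.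

Let $\varepsilon:R\to k$ be the homomorphism with $c_i\mapsto0$, let $\omega=\ker\varepsilon$ and $\omega_m=\omega\cap R_m$. Then $\omega_m$ is spanned by the nonempty normal words of $R_m$, and $R_m=k\oplus\omega_m$.

Let $I_m$ be the ideal of $R$ generated by $c_1,\dots,c_m$, with $I_0=0$. Then $\omega_m\subseteq I_m$. When $c_1,\dots,c_m$ are set to $0$, the relations $c_ic_j=c_i$ with $i\le m$ become $0=0$, and the others involve only the letters with index $>m$. So
$$R/I_m\cong k\langle c_j\ (j>m)\mid c_ic_j=c_i,\ i<j\rangle\cong R,\tag{4.2}$$
the last isomorphism by shifting indices, and this is compatible with the augmentations to $k$ (all letters go to $0$).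

Finally, put $z=c_m$ with $m\ge1$. A normal word of $R_m$ is uniquely $z^jw$ with $w$ a normal word of $R_{m-1}$. So every element of $R_m$ is uniquely a finite sum $\sum_jz^jr_j$ with $r_j\in R_{m-1}$: as a left $k[z]$-module and right $R_{m-1}$-module, $R_m=k[z]\otimes_kR_{m-1}$, which is free over $k[z]$. And since a nonempty word in $c_1,\dots,c_{m-1}$ ends in some $c_i$ with $i<m$,
$$gz=g,\quad\text{i.e. } g(1-z)=0,\qquad\text{for } g\in\omega_{m-1}.\tag{4.3}$$

## 5. The maps $\rho_j$ to $k[t]$, nilpotent kernels, and the radical of $R$

For $j\ge1$ let
$$\rho_j:R\to k[t],\qquad c_i\mapsto0\ (i<j),\quad c_j\mapsto t,\quad c_i\mapsto1\ (i>j).$$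
The relation $c_ic_l=c_i$ $(i<l)$ becomes $0=0$ for $i<j$, $t\cdot1=t$ for $i=j$, and $1\cdot1=1$ for $i>j$. So $\rho_j$ is well defined, and it is onto. Put $L_j=\ker\rho_j$; then $L_j\supseteq I_{j-1}$.

**Lemma 4.** *$I_jL_j\subseteq I_{j-1}$ for $j\ge1$. Consequently $N_m:=I_m\cap L_1\cap\dots\cap L_m$ satisfies $N_m^{m+1}=0$.*

*Proof.* The point is that, modulo $I_{j-1}$, right multiplication on $c_j$ sees only $\rho_j$. We claim
$$c_jr\equiv c_j\cdot\rho_j(r)(c_j)\pmod{I_{j-1}}\qquad\text{for all } r\in R,\tag{5.1}$$
where $\rho_j(r)(c_j)$ means the polynomial $\rho_j(r)$ evaluated at $t=c_j$. By linearity let $r=v$ be a word, and induct on its length; the empty word is clear. Let $v=v'c_i$. Here $\rho_j(v')$ is $0$ or a power $t^a$. If it is $0$, then $c_jv'\in I_{j-1}$ and $c_jv\in I_{j-1}$, as claimed. If it is $t^a$, then $c_jv\equiv c_j^{a+1}c_i$, which lies in $I_{j-1}$ if $i<j$, equals $c_j^{a+2}$ if $i=j$, and equals $c_j^{a+1}$ if $i>j$, since $c_jc_i=c_j$. In each case this is $c_j\rho_j(v)(c_j)$ modulo $I_{j-1}$.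

By (5.1), $c_jL_j\subseteq I_{j-1}$. Now $I_j=I_{j-1}+Rc_jR$ and $RL_j=L_j$, so
$$I_jL_j\subseteq I_{j-1}+Rc_jRL_j\subseteq I_{j-1}+Rc_jL_j\subseteq I_{j-1}.$$
For the nilpotence we show $N_m^{q+1}\subseteq I_{m-q}$ for $0\le q\le m$. For $q=0$ this is $N_m\subseteq I_m$. For $1\le q\le m$, by induction
$$N_m^{q+1}=N_m^{q}N_m\subseteq I_{m-q+1}L_{m-q+1}\subseteq I_{m-q}.$$
With $q=m$ we get $N_m^{m+1}\subseteq I_0=0$. $\square$

For example, $x=(1-c_2)c_1$ lies in $I_1$ and $\rho_1(x)=(1-1)t=0$, so $x\in N_1$ and $x^2=0$. Directly: $x^2=(1-c_2)\,c_1(1-c_2)\,c_1=0$ since $c_1(1-c_2)=0$. And $x=c_1-c_2c_1\neq0$ by Lemma 3.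

**Proof of the radical part of Theorem A′.** Let $\mathfrak N=\bigcap_{l\ge1}L_l$. We first show that $\mathfrak N$ is nil. Let $r\in\mathfrak N\cap R_m$. For $l>m$ the map $\rho_l$ kills $c_1,\dots,c_m$, so $0=\rho_l(r)=\varepsilon(r)$ and $r\in\omega_m\subseteq I_m$. Since also $r\in L_1\cap\dots\cap L_m$, we have $r\in N_m$, so $r$ is nilpotent by Lemma 4. A nil ideal lies in the radical: $\mathfrak N\subseteq J(R)$. Conversely, a surjective homomorphism maps radical into radical, so $\rho_l(J(R))\subseteq J(k[t])=0$ for all $l$, that is, $J(R)\subseteq\mathfrak N$. So $J(R)=\mathfrak N$ is nil, and $R/J(R)$ embeds in $\prod_lk[t]$, so it is commutative and reduced.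

It is not an $S$-ring. The map $\chi_i$ of (4.1) is $\rho_{i+1}$ followed by $t\mapsto1$, so it factors through $\bar R=R/J(R)$. The images $\bar c_i$ satisfy $\bar c_i\bar c_{i+1}=\bar c_i$. As in the proof of Theorem A(1), $\bar I=\bigcup\bar R\bar c_i$ has $\bar R/\bar I$ flat, and if it were projective we would have $\bar c_{i+1}\in\bar R\bar c_i$ for some $i$, which $\chi_i$ forbids. $\square$

This closes one road to Theorem A(2). Given a finitely generated flat right module $M$, one would like to know first that $M/MJ(R)$ is projective over $R/J(R)$, and then lift. But $M/MJ(R)$ is only known to be a finitely generated flat module over $R/J(R)$, and over that ring such modules need not be projective.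

## 6. Descending projectivity along a nilpotent kernel

Instead of $R/J(R)$ we use the quotients $R/N_m$, which embed in $R/I_m\times k[t]^m$. The next lemma, valid for all rings, says that these lose nothing.

**Lemma 5.** *Let $\varphi:R\to S$ be a homomorphism of rings ($R$ any ring) with nilpotent kernel $N$. Let $M=R^n/K$ be a flat right $R$-module with $M\otimes_RS$ projective over $S$. Then $M$ is projective.*

*Proof.* The aim is a matrix with columns in $K$ that fixes all of $K$. We have $M\otimes_RS=S^n/\varphi(K)S$, which is projective, so $\varphi(K)S$ is a direct summand of $S^n$ and is finitely generated. Each generator is an $S$-combination of finitely many elements of $\varphi(K)$, so $\varphi(K)S$ is generated by $\varphi(x_1),\dots,\varphi(x_q)$ for some $x_i\in K$. By (F) choose $A\in M_n(R)$ with $AR^n\subseteq K$ and $Ax_i=x_i$. Then $\varphi(A)$ fixes all $\varphi(x_i)$, hence fixes $\varphi(K)S$ elementwise.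

So for $y\in K$ we have $\varphi((1-A)y)=0$, i.e. $(1-A)y\in N^n$; also $(1-A)y\in K$ because $AR^n\subseteq K$. By (F2), $(1-A)y\in K\cap N^n=KN$. Thus $(1-A)K\subseteq KN$, and by induction $(1-A)^eK\subseteq KN^e$ for all $e$ (apply $1-A$ to $KN^{e}$ and use right linearity). Take $e$ with $N^e=0$ and put $A'=1-(1-A)^e$. Then $A'y=y$ for all $y\in K$. As a polynomial in $A$ without constant term, $A'\in A\,M_n(R)$, so $A'R^n\subseteq K$. Hence $K=A'R^n$ is finitely generated, and $M$ is projective by (F1). $\square$

Apply this to our $R$ and
$$\varphi:R\to S=R/I_m\times k[t]^m,\qquad\text{with components the projection and }\rho_1,\dots,\rho_m.\tag{6.1}$$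
Its kernel is $N_m$, nilpotent by Lemma 4. A module over a product of rings is projective when each of its components is. The components of $M\otimes_RS$ over the factors $k[t]$ are finitely generated flat over a noetherian ring, hence projective. So:

**(6.2)** *A finitely generated flat right $R$-module $M$ is projective as soon as, for some $m$, the module $M/MI_m$ is projective over $R/I_m$.*

By itself this is circular, since $R/I_m\cong R$ and $M/MI_m$ is again just some finitely generated flat module. The freedom is that $m$ may be chosen after $M$. We shall choose it so large that a finite set of witnesses in $K$ becomes scalar modulo $I_m$. What is left after splitting off the scalars is handled by the cancellation of the next section.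

## 7. Columns fixed by a matrix over the augmentation ideal

For local rings we cancelled $1-A$ because it was invertible. In our $R$ with $A\in M_s(\omega)$ this fails: $c_1(1-c_2)=0$ with $c_1\ne0$, so $1-c_2$ is not even right cancellable. But the columns stand on the *right* of $1-A$, and there cancellation holds.

**Lemma 6.** *If $a\in M_s(\omega)$, $b\in R^s$ (a column) and $ab=b$, then $b=0$.*

First, two cases by hand. If all entries lie in $R_1=k[c_1]$, then $a$ has entries in $c_1k[c_1]$, so $\det(1-a)$ has constant term $1$; it is nonzero, and $b=0$ because $k[c_1]$ is a domain. Next let $s=1$, $a=c_1$, $b\in R_2$, and write $z=c_2$. Expand $b=\sum_j(1-z)^j\beta_j$ with $\beta_j\in k[c_1]$. Since $c_1(1-z)=0$, the equation $c_1b=b$ reads $c_1\beta_0=b$. So $b\in k[c_1]$, and we are back in the first case. The proof combines the determinant and the expansion in powers of $1-z$.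

*Proof.* The entries of $a$ and $b$ lie in some $R_m$. We induct on $m$. If $m=0$, then $a\in M_s(\omega_0)=0$, so $b=0$. Let $m\ge1$ and $z=c_m$.

**Step 1: separate $a$ into a commutative part and a part that kills $1-z$.** Write $a=\sum_jz^ja_j$ with $a_j\in M_s(R_{m-1})$ and split $a_j=\alpha_j+q_j$ with $\alpha_j\in M_s(k)$, $q_j\in M_s(\omega_{m-1})$. As $0=\varepsilon(a)=\alpha_0$, we have $a=p+q$ with $p=\sum_{j\ge1}z^j\alpha_j\in M_s(zk[z])$ and $q=\sum_jz^jq_j$.

**Step 2: reduce the right-hand side to the variable $\beta_0$.** The powers of $1-z$ form a basis of $k[z]$, so $b=\sum_j(1-z)^j\beta_j$ with unique $\beta_j\in R_{m-1}^s$. By (4.3), $q_i(1-z)=0$ for all $i$, so $qb=q\beta_0$. The equation $ab=b$ becomes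
$$(1-p)\,b=q\,\beta_0.\tag{7.1}$$

**Step 3: clear the matrix on the left.** The matrix $1-p$ has entries in the commutative ring $k[z]$. Multiply (7.1) on the left by its adjugate:
$$\delta\,b=q'\beta_0,\qquad\delta=\det(1-p)\in k[z],\qquad q'=\operatorname{adj}(1-p)\,q.\tag{7.2}$$
The entries of $q'$ lie in the left $k[z]$-module $k[z]\omega_{m-1}$, so $q'=\sum_j(1-z)^jq'_j$ with $q'_j\in M_s(\omega_{m-1})$. Since $p$ vanishes at $z=0$, we have $\delta(0)=1$, so $\delta\neq0$.

**Step 4: compare one coefficient.** Write $\delta=(1-z)^ev(z)$ with $v(1)\neq0$. In the decomposition $R_m^s=\bigoplus_j(1-z)^jR_{m-1}^s$, the coefficient of $(1-z)^e$ in $\delta b=(1-z)^ev(z)\sum_j(1-z)^j\beta_j$ is $v(1)\beta_0$, and in $q'\beta_0=\sum_j(1-z)^jq'_j\beta_0$ it is $q'_e\beta_0$. So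
$$\beta_0=\big(v(1)^{-1}q'_e\big)\beta_0,\qquad v(1)^{-1}q'_e\in M_s(\omega_{m-1}),\quad\beta_0\in R_{m-1}^s .$$
This is an equation of the original form over $R_{m-1}$. By induction $\beta_0=0$.

**Step 5: conclude.** By (7.2), $\delta b=0$ with $0\ne\delta\in k[z]$. As $R_m$ is a free left module over the domain $k[z]$, $b=0$. $\square$

The mirror statement is false: $ba=b$ has the solution $b=c_1$, $a=c_2$. A sample consequence of Lemma 6: the only idempotents of $R$ are $0$ and $1$. Indeed $\varepsilon(e)\in\{0,1\}$; if $\varepsilon(e)=0$, then $e\cdot e=e$ gives $e=0$, and if $\varepsilon(e)=1$, apply this to $1-e$.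

## 8. Every finitely generated flat right $R$-module is projective

**Proof of Theorem A(2).** Let $M=R^n/K$ be a finitely generated flat right $R$-module.

**Step 1: for some $m$, the module $M/MI_m$ is free over $R/I_m$.** Let $W=\varepsilon(K)\subseteq k^n$, a subspace because $K$ is closed under right multiplication by $k$. Choose $x_1,\dots,x_r\in K$ with $\varepsilon(x_1),\dots,\varepsilon(x_r)$ a basis of $W$, and choose $m$ such that all entries of the $x_i$ lie in $R_m=k\oplus\omega_m$.

Put $R'=R/I_m$, with the induced augmentation $\varepsilon'$ and $\omega'=\ker\varepsilon'$. Let $K'$ be the image of $K$ in $R'^n$. Then $M'=M/MI_m=R'^n/K'$ is flat over $R'$, and $\varepsilon'(K')=W$. As $\omega_m\subseteq I_m$, the image of $x_i$ in $R'^n$ is the scalar column $\varepsilon(x_i)$. So $K'$ contains $W$ itself, and hence $WR'\subseteq K'$.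

Choose $U$ with $k^n=W\oplus U$, and put $s=\dim U$. A $k$-basis of $k^n$ is an $R'$-basis of $R'^n$, so $R'^n=WR'\oplus UR'$. Since $WR'\subseteq K'$, the modular law gives $K'=WR'\oplus K''$ with $K''=K'\cap UR'$. So
$$M'\cong UR'/K''\cong R'^s/K'',$$
where we identify $UR'$ with $R'^s$ by a $k$-basis of $U$. Moreover $\varepsilon'(K'')\subseteq W\cap U=0$, i.e. $K''\subseteq(\omega')^s$.

Let $x\in K''$. As $R'^s/K''$ is flat, (F) gives $A\in M_s(R')$ with columns in $K''$ and $Ax=x$. The columns lie in $(\omega')^s$, so $A\in M_s(\omega')$. By (4.2), $R'\cong R$ compatibly with augmentations, so Lemma 6 applies over $R'$ and gives $x=0$. Hence $K''=0$ and $M'\cong R'^s$.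

**Step 2: $M$ is projective.** This is (6.2). Explicitly: for $\varphi$ as in (6.1), $M\otimes_RS$ is projective, over $R/I_m$ by Step 1 and over each factor $k[t]$ because a finitely generated flat module over a noetherian ring is projective. The kernel $N_m$ of $\varphi$ is nilpotent, so $M$ is projective by Lemma 5. $\blacksquare$

## 9. Gluing bases: finitely generated flat right $R$-modules are free

**Proof of the freeness part of Theorem A′.** Let $P$ be a finitely generated flat right $R$-module. It is projective by Theorem A, and by Step 1 above $P/PI_m\cong(R/I_m)^s$ for some $m$ and $s$. We show by descending induction on $j$ that $P/PI_j$ is free of rank $s$ over $R/I_j$ for $0\le j\le m$. The case $j=0$ is what we want. So let $1\le j\le m$, assume the claim for $j$, and prove it for $j-1$.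

**Step 1: set up a pullback.** Put $T=R/I_{j-1}$, $I=I_j/I_{j-1}$, $L=L_j/I_{j-1}$, $N=I\cap L$ and $Q=P/PI_{j-1}$, a finitely generated projective $T$-module. By Lemma 4, $IL=0$, so $N^2=0$. Also $T/L\cong k[t]$ via $\rho_j$. The ideal $\rho_j(I_j)$ is generated by the images of $c_1,\dots,c_j$, so it is $(t)$, and $T/(I+L)\cong k[t]/(t)=k$. The sequence
$$0\to T/N\to T/I\oplus T/L\to T/(I+L)\to0,$$
with maps $r\mapsto(r,r)$ and $(r,r')\mapsto r-r'$, is an exact sequence of $T$-bimodules. Tensoring with the flat module $Q$ gives the exact sequence
$$0\to Q/QN\to Q/QI\oplus Q/QL\to Q/Q(I+L)\to0.\tag{9.1}$$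

**Step 2: choose compatible bases.** By the induction hypothesis, $Q/QI=P/PI_j$ is free over $T/I=R/I_j$ with a basis $b_1,\dots,b_s$, whose image is a $k$-basis of $Q/Q(I+L)$. The module $Q/QL$ is finitely generated projective over $k[t]$, hence free. A basis of it reduces modulo $t$ to a $k$-basis of $Q/Q(I+L)$, so it has $s$ elements. Change this basis by a matrix in $GL_s(k)\subseteq GL_s(k[t])$ so that the resulting basis $b'_1,\dots,b'_s$ has the same images in $Q/Q(I+L)$ as $b_1,\dots,b_s$.

**Step 3: glue.** By (9.1), each pair $(b_i,b'_i)$ comes from a unique $g_i\in Q/QN$. The map $(T/N)^s\to Q/QN$ given by $g_1,\dots,g_s$ fits into a map from the $s$-fold direct sum of the first sequence to (9.1). Its other two vertical maps, $(T/I)^s\oplus(T/L)^s\to Q/QI\oplus Q/QL$ and $(T/(I+L))^s\to Q/Q(I+L)$, are isomorphisms, as bases go to bases. So it is an isomorphism by the five lemma.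

**Step 4: lift over $N$.** Lift the $g_i$ to $Q$ to get $f:T^s\to Q$ inducing this isomorphism modulo $N$. Then $Q=f(T^s)+QN$. Substituting once, $Q=f(T^s)+\big(f(T^s)+QN\big)N=f(T^s)+QN^2=f(T^s)$, so $f$ is onto. Since $Q$ is projective, $f$ splits, so $\ker f\otimes_TT/N$ is the kernel of $f\otimes_TT/N$, which is $0$. Thus $\ker f=(\ker f)N=(\ker f)N^2=0$, and $Q\cong T^s$. This finishes the induction.

The rank is unique: if $R^s\cong R^{s'}$, tensoring with $k$ along $\varepsilon$ gives $k^s\cong k^{s'}$. Together with Section 5 this proves Theorem A′. $\blacksquare$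

## 10. From right to left when $R/\mathfrak a$ is a left $S$-ring, $\mathfrak a\subseteq J(R)$

From here on $R$ is again an arbitrary ring. Lemma 2 was blocked because $1+a-b$ need not be a unit. Units can be detected modulo an ideal inside the radical, and this gives a positive result.

**Theorem B.** *Let $R$ be any right $S$-ring and $\mathfrak a\subseteq J(R)$ an ideal such that $R/\mathfrak a$ is a left $S$-ring. Then $R$ is a left $S$-ring.*

**Corollary.** *Let $R$ be any ring and $\mathfrak a\subseteq J(R)$ an ideal such that $R/\mathfrak a$ is both a left and a right $S$-ring. Then $R$ is a right $S$-ring if and only if it is a left $S$-ring.*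

**Proof of Theorem B.** Suppose that $R$ is not a left $S$-ring.

**Step 1: a strict left chain that stabilizes modulo $\mathfrak a$.** By Lemma 1(b) there is a left chain $(C_j)$ in some $M_n(R)$ with $R^nC_0\subsetneq R^nC_1\subsetneq\cdots$. Let bars denote reduction modulo $\mathfrak a$. Then $(\bar C_j)$ is a left chain over the left $S$-ring $\bar R=R/\mathfrak a$. By Lemma 1(a) there is $j_0$ such that for $j\ge j_0$ all $\bar C_j$ are idempotent and the left modules $\bar R^n\bar C_j$ are equal.

**Step 2: $R^nC_j$ is a direct summand of $R^n$ for $j\ge j_0$.** Let $a=C_j$ and $b=C_{j+1}$, so $ab=a$. By Lemma 2 we need only show that $u=1+a-b$ is a unit. The rows of $\bar b$ lie in $\bar R^n\bar b=\bar R^n\bar a$ and $\bar a$ is idempotent, so $\bar b\bar a=\bar b$. Hence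
$$(\bar a-\bar b)^2=\bar a-\bar a\bar b-\bar b\bar a+\bar b=\bar a-\bar a-\bar b+\bar b=0,$$
so $\bar u=1+(\bar a-\bar b)$ is a unit, with inverse $1-(\bar a-\bar b)$. Since $M_n(\mathfrak a)\subseteq M_n(J(R))=J(M_n(R))$, an element of $M_n(R)$ that is a unit modulo $M_n(\mathfrak a)$ is a unit. So $u$ is a unit, and Lemma 2 applies because $R$ is a right $S$-ring.

**Step 3: two summands with equal reduction are equal.** Let $j\ge j_0$. By Step 2, both $R^nC_j\subseteq R^nC_{j+1}$ are direct summands of $R^n$. Write $R^n=R^nC_j\oplus V$ and $X=V\cap R^nC_{j+1}$. By the modular law $R^nC_{j+1}=R^nC_j\oplus X$, and so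
$$R^n=R^nC_j\oplus X\oplus Y$$
for some $Y$. Modulo $\mathfrak a$ this becomes a direct decomposition of $\bar R^n$, in which the image of $X$ is $X/\mathfrak aX$ and is independent of the image of $R^nC_j$. But the images of $R^nC_j$ and $R^nC_{j+1}$ are $\bar R^n\bar C_j=\bar R^n\bar C_{j+1}$, so the image of $X$ lies in that of $R^nC_j$. Therefore $X/\mathfrak aX=0$. As a direct summand of $R^n$, $X$ is finitely generated, and $\mathfrak a\subseteq J(R)$, so Nakayama gives $X=0$. Then $R^nC_j=R^nC_{j+1}$, contradicting strictness. $\blacksquare$

**Proof of the Corollary.** If $R$ is a right $S$-ring, apply Theorem B to $R$. If $R$ is a left $S$-ring, apply Theorem B to $R^{\mathrm{op}}$: it is a right $S$-ring, $J(R^{\mathrm{op}})=J(R)\supseteq\mathfrak a$, and $R^{\mathrm{op}}/\mathfrak a=(R/\mathfrak a)^{\mathrm{op}}$ is a left $S$-ring because $R/\mathfrak a$ is a right $S$-ring. So $R^{\mathrm{op}}$ is a left $S$-ring, i.e. $R$ is a right $S$-ring. $\square$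

The Corollary contains the semilocal case: there $R/J(R)$ is semisimple, hence an $S$-ring on both sides.

The hypothesis on $R/\mathfrak a$ in Theorem B cannot be dropped, by Theorem A. For the algebra of Section 4 with $\mathfrak a=J(R)$, the quotient $R/J(R)$ is not an $S$-ring by Theorem A′, consistent with Theorem B. Nor does it suffice in the Corollary that $R/\mathfrak a$ be a left $S$-ring: the opposite of the algebra of Section 4, with $\mathfrak a=0$, is a left $S$-ring but not a right $S$-ring.
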